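\title{Gale--Stewart games on continuum many boards}

\begin{abstract}
In Galvin's multiboard version of the Gale--Stewart game, $\kappa$ copies of one game are played simultaneously, and the first player wins by winning on at least one board. Galvin asked whether it is true, or consistent, that every such game on the positive integers with $2^{\aleph_0}$ boards is determined. We show that this statement is independent of ZFC, and even of ZFC+GCH; no large cardinals are needed. It holds after forcing with countable partial functions from $\omega_2\times\omega_1$ to $\omega_1$ over a model of CH. It fails after adding $\aleph_1$ Cohen reals to any model, where a single game is undetermined for every number of boards. We also show that one inaccessible cardinal suffices for the consistency of the statement that for every nonempty set $S$ some number of boards makes all games on $S$ determined.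
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $\mathbf N$ is the set of positive integers, $2=\{0,1\}$ and $\mathfrak c=2^{\aleph_0}$. For a nonempty set $S$, ${}^{\mathbf N}S$ is the set of infinite sequences of elements of $S$, and $S^{<\omega}$ is the set of finite ones. For $x,y\in{}^{\mathbf N}S$ let $x*y=(x(1),y(1),x(2),y(2),\dots)$.

Let $X\subseteq{}^{\mathbf N}S$. The \emph{Gale--Stewart game} $\operatorname{GS}_S(X)$ has two players, ONE and TWO, and one inning for each positive integer. In inning $n$, ONE chooses $O_n\in S$ and then TWO chooses $T_n\in S$. ONE wins the play if $(O_1,T_1,O_2,T_2,\dots)\in X$, and TWO wins otherwise.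

In Galvin's \emph{multiboard game} $\operatorname{GS}_S(X,\kappa)$, where $\kappa$ is a nonzero cardinal, $\kappa$ copies of $\operatorname{GS}_S(X)$ are played at the same time, on boards indexed by the ordinals $\alpha<\kappa$. In inning $n$, ONE moves on all boards, that is, chooses a function $O_n:\kappa\to S$; then TWO chooses a function $T_n:\kappa\to S$. ONE wins the play if there is at least one board $\alpha$ with $(O_1(\alpha),T_1(\alpha),O_2(\alpha),T_2(\alpha),\dots)\in X$. Otherwise, that is, if TWO wins on every board, TWO wins the play.

A strategy may use the whole history on all boards. A player's own earlier moves can be recomputed from the strategy, so we regard a strategy as a function of the opponent's earlier moves only. Thus on a single board a strategy of ONE is a function $\sigma:S^{<\omega}\to S$ and a strategy of TWO is a function $\tau:S^{<\omega}\setminus\{\emptyset\}\to S$. We write $\sigma[y]$ and $\tau[x]$ for the sequences of replies,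
\[
\sigma[y](n)=\sigma(y(1),\dots,y(n-1)),\qquad \tau[x](n)=\tau(x(1),\dots,x(n)).
\]
A strategy is \emph{winning} if its owner wins every play in which it is followed, and a game is \emph{determined} if one of the players has a winning strategy. Let $\operatorname{Det}(S,\kappa)$ be the statement that $\operatorname{GS}_S(X,\kappa)$ is determined for every $X\subseteq{}^{\mathbf N}S$.

An extra board is a further chance for ONE and a further duty for TWO. Indeed, TWO wins on $\kappa$ boards exactly when TWO wins on one board, and a win for ONE survives the addition of boards (Lemma~\ref{lem:basic}). So $\operatorname{Det}(S,\kappa)$ says that whenever TWO has no winning strategy on one board, ONE has a winning strategy on $\kappa$ boards.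

Two observations show why $\mathfrak c$ is the number of boards to ask about when $S=\mathbf N$, and why the question is not settled by a trick. Suppose that neither player has a winning strategy in $\operatorname{GS}_{\mathbf N}(X)$. If TWO had to use one and the same single-board strategy $\tau$ on all boards, then ONE would win on $\mathfrak c$ boards by giving each $x\in{}^{\mathbf N}\mathbf N$ a board of its own and playing $x$ there: $\tau$ is not winning, so $x*\tau[x]\in X$ for some $x$. But TWO may treat the boards separately. If ONE uses a single-board strategy $\sigma^\alpha$ on board $\alpha$ and ignores the other boards, then TWO picks for each $\alpha$ a sequence $y^\alpha$ with $\sigma^\alpha[y^\alpha]*y^\alpha\notin X$ and wins everywhere. So a winning strategy of ONE, if there is one, must carry information from board to board, and it must do so in such a way that TWO, who knows the strategy, cannot foresee ONE's moves on all boards at once.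

Two results are known.
\begin{enumerate}
\item[(i)] There is a set $X\subseteq{}^{\mathbf N}2$ such that neither player has a winning strategy in $\operatorname{GS}_2(X,\kappa)$ whenever $\kappa$ is a cardinal such that either $2^\kappa\le2^{\aleph_0}$, or the real line is not the union of $\kappa$ nowhere dense sets of Lebesgue measure zero.
\item[(ii)] If it is consistent that there is a proper class of supercompact cardinals, then it is consistent that for every nonempty set $S$ there is a cardinal $\lambda$ with $\operatorname{Det}(S,\lambda)$.
\end{enumerate}
Neither hypothesis of (i) holds for $\kappa=\mathfrak c$, since $2^{\mathfrak c}>\mathfrak c$ and the line is the union of $\mathfrak c$ singletons; under CH, $\mathfrak c$ is the least nonzero cardinal that (i) does not cover. Result (ii) does not say that $\mathfrak c$ boards are enough for $S=\mathbf N$. This leaves the following question, which is Problem~26 in \cite{games}.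

\medskip
\noindent\textbf{Question} (Galvin). \emph{Is it true, or consistent, that for every $X\subseteq{}^{\mathbf N}\mathbf N$ some player has a winning strategy in $\operatorname{GS}_{\mathbf N}(X,2^{\aleph_0})$?}
\medskip

From (i) one might guess that some refinement of the undetermined game works for $\mathfrak c$ boards in ZFC, and from (ii) that a positive answer, if consistent, needs large cardinals. Neither guess is right: $\operatorname{Det}(\mathbf N,\mathfrak c)$ is not provable in ZFC, and it is consistent relative to ZFC alone. For sets $I,J$ and a cardinal $\lambda$, let $\mathrm{Fn}_{<\lambda}(I,J)$ be the set of partial functions from $I$ to $J$ of size $<\lambda$, ordered by reverse inclusion.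

\begin{theorem}\label{thm:A}
Let $V\models\mathrm{ZFC}$, let $\lambda$ be an uncountable cardinal of $V$ with $\lambda^{<\lambda}=\lambda$, and let $G$ be $V$-generic for $\mathrm{Fn}_{<\lambda}(\lambda^+\times\lambda,\lambda)$. In $V[G]$, for every set $S$ with $0<|S|<\lambda$, every $X\subseteq{}^{\mathbf N}S$ and every cardinal $\kappa\ge\lambda$, the game $\operatorname{GS}_S(X,\kappa)$ is determined.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $V\models\mathrm{ZFC}$ and let $V[G]$ be obtained by adding $\aleph_1$ Cohen reals, that is, let $G$ be $V$-generic for $\mathrm{Fn}_{<\omega}(\omega_1\times\mathbf N,2)$. In $V[G]$, for every set $S$ with $|S|\ge2$ there is $X\subseteq{}^{\mathbf N}S$ such that for every nonzero cardinal $\kappa$ neither player has a winning strategy in $\operatorname{GS}_S(X,\kappa)$.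
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(1)] If $\mathrm{ZFC}$ is consistent, then so are $\mathrm{ZFC}+\mathrm{GCH}+\operatorname{Det}(\mathbf N,\mathfrak c)$ and $\mathrm{ZFC}+\mathrm{GCH}+\neg\operatorname{Det}(\mathbf N,\mathfrak c)$.
\item[(2)] Let $V_0\models\mathrm{ZFC}+\mathrm{GCH}$ and let $\lambda$ be uncountable and regular in $V_0$. Then $V_0$ has a cardinal-preserving forcing extension in which $\mathfrak c=\lambda$ and $\operatorname{Det}(\mathbf N,\mathfrak c)$ holds.
\item[(3)] In the extensions constructed for \textup{(2)}, for every nonzero cardinal $\kappa$, $\operatorname{Det}(\mathbf N,\kappa)$ holds if and only if $\kappa\ge\mathfrak c$.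
\end{enumerate}
\end{corollary}

Iterating the forcing of Theorem~\ref{thm:A} gives the conclusion of (ii) from an inaccessible cardinal. This supplement is not needed for the answer to the question.

\begin{theorem}\label{thm:C}
If $\mathrm{ZFC}+{}$``there is an inaccessible cardinal'' is consistent, then so is $\mathrm{ZFC}+{}$``for every nonempty set $S$ there is a cardinal $\lambda$ such that $\operatorname{GS}_S(X,\lambda)$ is determined for all $X\subseteq{}^{\mathbf N}S$''.
\end{theorem}

\begin{remark}
Forcing of size $<\delta$ preserves the measurability and the supercompactness of $\delta$ (L\'evy--Solovay), and the forcing of Theorem~\ref{thm:B} has size $\aleph_1$. So such large cardinals, if consistent, imply neither $\operatorname{Det}(\mathbf N,\mathfrak c)$ nor the conclusion of (ii).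
\end{remark}

Theorems~\ref{thm:A} and~\ref{thm:B} settle the same contest, whether TWO can foresee ONE's moves, in opposite ways. In the model of Theorem~\ref{thm:A} ONE can always make a move that is generic over TWO's earlier moves (Section~\ref{sec:A}). In the model of Theorem~\ref{thm:B} TWO can bound in advance the part of the generic object that each move of ONE depends on (Section~\ref{sec:B}). Section~\ref{sec:boards} contains what ZFC proves by elementary means, Section~\ref{sec:forcing} recalls the facts on forcing that we use, and Sections~\ref{sec:cor} and~\ref{sec:C} prove Corollary~\ref{cor:main} and Theorem~\ref{thm:C}.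

\section{Changing the boards and the moves}\label{sec:boards}

\begin{lemma}\label{lem:basic}
Let $S$ be nonempty, $X\subseteq{}^{\mathbf N}S$, and let $\kappa$ be a nonzero cardinal.
\begin{enumerate}
\item[(a)] TWO has a winning strategy in $\operatorname{GS}_S(X,\kappa)$ if and only if TWO has one in $\operatorname{GS}_S(X)$.
\item[(b)] If ONE has a winning strategy in $\operatorname{GS}_S(X,\kappa)$ and $\kappa'\ge\kappa$, then ONE has one in $\operatorname{GS}_S(X,\kappa')$.
\item[(c)] Let $h:S\to S'$ be onto, $X'\subseteq{}^{\mathbf N}S'$, and suppose $X=\{s\in{}^{\mathbf N}S:h\circ s\in X'\}$. Then each player has a winning strategy in $\operatorname{GS}_S(X,\kappa)$ if and only if that player has one in $\operatorname{GS}_{S'}(X',\kappa)$.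
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A winning strategy of TWO for one board may be used on each board separately. Conversely, let TWO have a winning strategy on $\kappa$ boards and fix $s_0\in S$. In $\operatorname{GS}_S(X)$, TWO imagines a play on $\kappa$ boards in which ONE makes the actual moves on board $0$ and plays $s_0$ on all other boards, and TWO answers as the strategy prescribes for board $0$. TWO wins the imagined play on every board, in particular on board $0$.

(b) ONE follows the strategy on the boards $\alpha<\kappa$ and plays arbitrarily on the others.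

(c) Fix $k:S'\to S$ with $h\circ k=\mathrm{id}$. A player with a winning strategy for one of the games plays the other while imagining a play of the first; moves are translated from $S$ to $S'$ by $h$ and from $S'$ to $S$ by $k$. Every move $s$ on the $S$-side then corresponds to the move $h(s)$ on the $S'$-side: either $s$ was translated to $h(s)$, or $s=k(s')$ is the translation of $s'=h(s)$. So on each board the play on $S'$ is the $h$-image of the play on $S$, and the same player wins both.
\end{proof}

The only part of (i) that we need is the following, and its proof shows what breaks down at $\mathfrak c$ boards.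

\begin{proposition}\label{prop:few}
If $\kappa$ is a nonzero cardinal with $2^\kappa\le\mathfrak c$, then there is $X\subseteq{}^{\mathbf N}2$ such that $\operatorname{GS}_2(X,\kappa)$ is not determined.
\end{proposition}

\begin{proof}
For infinite $\kappa$ ONE has more than $\mathfrak c$ strategies on $\kappa$ boards, too many for a recursion of length $\mathfrak c$. We reduce their number by letting TWO make the same move on all boards. A strategy $\sigma$ of ONE on $\kappa$ boards then amounts to the family $(\sigma^\alpha)_{\alpha<\kappa}$ of single-board strategies $\sigma^\alpha(t_1,\dots,t_m)=\sigma(\bar t_1,\dots,\bar t_m)(\alpha)$, where $\bar t$ is the constant function on $\kappa$ with value $t$. There are $\mathfrak c^\kappa=2^{\aleph_0\cdot\kappa}=\mathfrak c$ families of $\kappa$ single-board strategies of ONE; list them as $(\sigma_\xi^\alpha)_{\alpha<\kappa}$, $\xi<\mathfrak c$, and list the single-board strategies of TWO as $\tau_\xi$, $\xi<\mathfrak c$.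

Choose $y_\xi,x_\xi\in{}^{\mathbf N}2$ by recursion on $\xi<\mathfrak c$. First let $y_\xi$ differ from $\tau_\eta[x_\eta]$ for all $\eta<\xi$, and put $B_\xi=\{\sigma_\xi^\alpha[y_\xi]*y_\xi:\alpha<\kappa\}$. Then choose $x_\xi$ with $x_\xi*\tau_\xi[x_\xi]\notin\bigcup_{\eta\le\xi}B_\eta$. This is possible because the union has at most $|\xi+1|\cdot\kappa<\mathfrak c$ elements (note $\kappa<2^\kappa\le\mathfrak c$), while distinct sequences $x$ give distinct plays $x*\tau_\xi[x]$. Let $X=\{x_\xi*\tau_\xi[x_\xi]:\xi<\mathfrak c\}$.

No $\tau_\xi$ is winning in $\operatorname{GS}_2(X)$, so by Lemma~\ref{lem:basic}(a) TWO has no winning strategy on $\kappa$ boards. The play $x_\xi*\tau_\xi[x_\xi]$ is not in $B_\eta$, by the choice of $x_\xi$ if $\eta\le\xi$ and by the choice of $y_\eta$ if $\eta>\xi$. So $X\cap B_\eta=\emptyset$ for all $\eta$. If $\sigma$ is a strategy of ONE whose family is the $\eta$-th in the list, TWO plays $y_\eta$ on every board, and all the resulting plays lie in $B_\eta$. So $\sigma$ is not winning.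
\end{proof}

For $\kappa=\mathfrak c$ both counts fail: there are $2^{\mathfrak c}$ families, and a single $B_\xi$ may have $\mathfrak c$ elements. The defense itself fails too, since by the first observation of Section~\ref{sec:intro} a TWO who plays the same sequence everywhere loses to a ONE who plays every sequence somewhere.

\section{Facts on forcing}\label{sec:forcing}

We write $q\le p$ for ``$q$ is stronger than $p$'', $\mathbf 1$ for the trivial condition, $\dot z^G$ for the value of the name $\dot z$, and we usually write $a$ for the canonical name $\check a$. Relative consistency results are obtained from generic extensions in the usual way. A poset $P$ is \emph{$<\lambda$-closed} if every decreasing sequence of length $<\lambda$ has a lower bound, and it has the \emph{$\theta$-c.c.}\ if every antichain has size $<\theta$; the c.c.c.\ is the $\aleph_1$-c.c. Let $G$ be $V$-generic for $P\in V$. The following facts are standard.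
\begin{enumerate}
\item[(F1)] If $P$ is $<\lambda$-closed, then every function in $V[G]$ from a set of $V$ of size $<\lambda$ into $V$ lies in $V$.
\item[(F2)] If $\theta$ is regular and $P$ has the $\theta$-c.c.\ (for instance, if $|P|<\theta$), then cardinals $\ge\theta$ remain cardinals and regular cardinals $\ge\theta$ remain regular in $V[G]$.
\item[(F3)] Let $a\in V$. A \emph{nice name for a subset of $a$} is a name $\bigcup_{x\in a}\{\check x\}\times A_x$ with each $A_x$ an antichain. For every name $\dot z$ there is such a nice name $\dot z'$ with $\mathbf 1\Vdash(\dot z\subseteq a\to\dot z=\dot z')$. If $P$ is infinite and its antichains have size at most $\chi\ge\aleph_0$, there are at most $(|P|^\chi)^{|a|}$ nice names for subsets of $a$.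
\item[(F4)] If $\mathbf 1\Vdash\exists z\,\varphi(z)$, then $\mathbf 1\Vdash\varphi(\dot z)$ for some name $\dot z$. Hence names may be defined by cases. In particular, if $\mathbf 1\Vdash\exists z\,\varphi(z)$ and $V[G]\models\varphi(b)$, then $b$ has a name that $\mathbf 1$ forces to satisfy $\varphi$: start from any name $\dot b$ for $b$ and take a name for ``$\dot b$ if $\varphi(\dot b)$, and some $z$ with $\varphi(z)$ otherwise''.
\item[(F5)] (Product lemma.) Let $P=\mathrm{Fn}_{<\lambda}(I,J)$, let $I$ be the disjoint union of $I_0$ and $I_1$, let $P_k=\mathrm{Fn}_{<\lambda}(I_k,J)^V$ and $G_k=G\cap P_k$. Then $G_0$ is $V$-generic for $P_0$, $G_1$ is $V[G_0]$-generic for $P_1$, and $V[G]=V[G_0][G_1]$. A $P_0$-name has the same value under $G$ and under $G_0$; so if $r\in P_0$ decides the value of such a name at a point of $V$ in the sense of $P_0$, then $r$ decides it in the sense of $P$.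
\end{enumerate}

\begin{lemma}\label{lem:fn}
Let $\lambda$ be an infinite cardinal with $\lambda^{<\lambda}=\lambda$.
\begin{enumerate}
\item[(a)] $\lambda$ is regular, and if $0<|J|\le\lambda$, then $\mathrm{Fn}_{<\lambda}(I,J)$ is $<\lambda$-closed and has the $\lambda^+$-c.c. It preserves cardinals and the equality $\lambda^{<\lambda}=\lambda$.
\item[(b)] Let $I\subseteq\lambda^+$, let $G$ be $V$-generic for $\mathrm{Fn}_{<\lambda}(I\times\lambda,\lambda)$, let $a\in V$ have size $\le\lambda$, and let $z\in V[G]$ be a subset of $a$. Then $z\in V[G\cap\mathrm{Fn}_{<\lambda}((I\cap\beta)\times\lambda,\lambda)]$ for some $\beta<\lambda^+$.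
\end{enumerate}
\end{lemma}

\begin{proof}
(a) See also \cite[Ch.~VII, \S6]{kunen}. Since $\lambda^{\operatorname{cf}\lambda}>\lambda$, the hypothesis gives $\operatorname{cf}\lambda=\lambda$. By regularity the union of a decreasing sequence of fewer than $\lambda$ conditions is a condition. The $\Delta$-system lemma says that under $\lambda^{<\lambda}=\lambda$ any $\lambda^+$ sets of size $<\lambda$ include $\lambda^+$ sets whose pairwise intersections are a fixed set $R$. Applied to the domains of $\lambda^+$ conditions, it yields two conditions that agree on $R$, as there are at most $\lambda^{|R|}\le\lambda$ functions $R\to J$; these two are compatible. Cardinals $\ge\lambda^+$ are preserved by (F2). By (F1) no function $\gamma\to\lambda$ with $\gamma<\lambda$ is added, so cardinals $\le\lambda$ and the equality $\lambda^{<\lambda}=\lambda$ are preserved.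

(b) A nice name for $z$ consists of at most $\lambda$ antichains, each with at most $\lambda$ conditions of size $<\lambda$. So the domains of all conditions in it are contained in $(I\cap\beta)\times\lambda$ for some $\beta<\lambda^+$, and (F5) applies.
\end{proof}

The case $\lambda=\aleph_0$ of (a) says that $\mathrm{Fn}_{<\omega}(I,2)$ has the c.c.c.\ and preserves cardinals.

\section{A generic strategy for ONE}\label{sec:A}

In this section we prove Theorem~\ref{thm:A}. Picture $\bigcup G$ as an array with $\lambda^+$ columns and $\lambda$ rows. Row $\nu$ belongs to board $\nu$, and each column, read as a function on $\lambda$, is a simultaneous move that ONE may make. ONE will always play a column lying beyond everything that is needed to compute TWO's earlier moves. We show that then, on some board, TWO's replies are given by a single-board strategy of the ground model and ONE's moves happen to defeat it.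

Work in $V[G]$. Renaming the moves, we may assume that $S=\mu$ is a cardinal with $0<\mu<\lambda$. Let $X\subseteq{}^{\mathbf N}\mu$. If TWO has a winning strategy in $\operatorname{GS}_\mu(X)$, all games $\operatorname{GS}_\mu(X,\kappa)$ are determined by Lemma~\ref{lem:basic}(a). So assume that TWO has none. By Lemma~\ref{lem:basic}(b) it suffices to find a winning strategy for ONE in $\operatorname{GS}_\mu(X,\lambda)$.

\subsection*{Moving $X$ into the ground model}
The columns that ONE plays have to be generic over $X$ as well, so we first replace $V$ by a model containing $X$. Since $\lambda$ is uncountable, ${}^{\mathbf N}\mu$ is the same set in $V$ and $V[G]$ by (F1), and it has size at most $\lambda^{<\lambda}=\lambda$. By Lemma~\ref{lem:fn}(b) there is $\beta^*<\lambda^+$ with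
\[
X\in V':=V[G\cap\mathrm{Fn}_{<\lambda}(\beta^*\times\lambda,\lambda)].
\]
For $\beta^*\le\beta\le\lambda^+$ let $P_\beta=\mathrm{Fn}_{<\lambda}((\beta\setminus\beta^*)\times\lambda,\lambda)$. By (F1) this is the same poset in $V$ and $V'$. Put $P=P_{\lambda^+}$, $H=G\cap P$ and $H_\beta=H\cap P_\beta$. By (F5), $H$ is $V'$-generic for $P$ and $V[G]=V'[H]$. The equality $\lambda^{<\lambda}=\lambda$ holds in $V'$, so Lemma~\ref{lem:fn} applies to $P$ over $V'$. For $\beta^*\le\beta<\lambda^+$ let $g_\beta:\lambda\to\lambda$ be the column $g_\beta(\nu)=(\bigcup H)(\beta,\nu)$, with canonical name $\dot g_\beta$. For $p\in P$ write $p\restriction\beta$ for $p\restriction(\beta\times\lambda)\in P_\beta$.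

A strategy of TWO in $\operatorname{GS}_\mu(X)$ is a function on a set of size $\max(\mu,\aleph_0)<\lambda$. By (F1), $V'$ and $V'[H]$ have the same such strategies and the same sequences in ${}^{\mathbf N}\mu$. Hence
\begin{equation}\label{eq:notwo}
V'\models\text{TWO has no winning strategy in }\operatorname{GS}_\mu(X).
\end{equation}

\subsection*{The strategy}
Let $F_\beta$ be the set of functions $\lambda\to\mu$ that lie in $V'[H_\beta]$. The strategy has to be an element of $V[G]$, so we check that $(F_\beta)_\beta$ is. By (F3), $F_\beta$ consists of those values $\dot z^{H_\beta}$ that are functions $\lambda\to\mu$, where $\dot z$ ranges over the nice $P_\beta$-names in $V'$ for subsets of $\lambda\times\mu$; and the sequence of these sets of names belongs to $V'\subseteq V[G]$. The sets $F_\beta$ increase with $\beta$, and by Lemma~\ref{lem:fn}(b) every function $\lambda\to\mu$ in $V'[H]$ lies in some $F_\beta$ with $\beta<\lambda^+$. So for finite sequences of such functions we may define $b(\emptyset)=\beta^*$ and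
\[
b(t_1,\dots,t_m)=\min\{\beta<\lambda^+:\ \beta>b(t_1,\dots,t_{m-1})\text{ and }t_1,\dots,t_m\in F_\beta\}.
\]
The columns take values in $\lambda$, and moves must lie in $\mu$; let $e:\lambda\to\mu$ be given by $e(\zeta)=\zeta$ for $\zeta<\mu$ and $e(\zeta)=0$ otherwise. In inning $n$, after TWO's moves $T_1,\dots,T_{n-1}:\lambda\to\mu$, ONE plays
\[
O_n=e\circ g_{\beta_n},\qquad\text{where }\beta_n=b(T_1,\dots,T_{n-1}).
\]

Fix a play in $V'[H]$ in which ONE follows this strategy. Then $\beta_1<\beta_2<\cdots$ and $T_n\in V'[H_{\beta_{n+1}}]$. By (F4) choose $P_{\beta_{n+1}}$-names $\dot T_n\in V'$ for $T_n$ that $\mathbf 1$ forces to be functions $\lambda\to\mu$. The sequences $(\beta_n)_n$ and $(\dot T_n)_n$ are countable sequences of elements of $V'$, so they belong to $V'$ by (F1). Thus the whole play has a description in $V'$, and we can analyze it there. All that we use is this: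
\begin{equation}\label{eq:data}
\beta^*\le\beta_1<\beta_2<\cdots<\lambda^+,\qquad \dot T_n\text{ is a $P_{\beta_{n+1}}$-name},\qquad\mathbf 1\Vdash\dot T_n:\lambda\to\mu .
\end{equation}
In words, TWO's $n$-th move does not depend on the columns $\beta_{n+1},\beta_{n+2},\dots$ that ONE plays later.

\subsection*{Reading off a single-board strategy for TWO}
Work in $V'$ and let $p\in P$. Since $|p|<\lambda$, there is a row $\nu_0<\lambda$ that does not meet $\operatorname{dom}p$. ONE's moves on board $\nu_0$ are read from the cells $z_k=(\beta_k,\nu_0)$, $k\ge1$. We want to extend $p$ so that these cells stay empty while TWO's $n$-th move on board $\nu_0$ becomes a known function of the entries in $z_1,\dots,z_n$.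

\begin{example}\label{ex:first}
Let $\lambda=\aleph_1$ and $\mu=2$. Consider the first inning. Choose $r_0\in P_{\beta_2}$ extending $(p\restriction\beta_2)\cup\{(z_1,0)\}$ and deciding $\dot T_1(\nu_0)$; call the value $\tau(0)$. To treat ONE's other move we keep all of $r_0$ except the entry in $z_1$ and put $p^1=p\cup(r_0\setminus\{(z_1,0)\})$. Now choose $r_1\in P_{\beta_2}$ extending $(p^1\restriction\beta_2)\cup\{(z_1,1)\}$ and deciding $\dot T_1(\nu_0)$ as $\tau(1)$, and put $p^2=p^1\cup(r_1\setminus\{(z_1,1)\})$. Then $p^2\cup\{(z_1,a)\}\supseteq r_a$ forces $\dot T_1(\nu_0)=\tau(a)$ for $a=0,1$. The cell $z_1$ is empty in $p^2$ because we emptied it, and $z_2,z_3,\dots$ are empty because $r_0$ and $r_1$ live to the left of column $\beta_2$. For the second inning we do the same four times, once for each $(a,a')\in2^2$, filling and emptying $z_1,z_2$ and working in $P_{\beta_3}$. After $\omega$ steps the union of the $p^i$ is countable, hence a condition, and $\tau$ is a full strategy for TWO.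

The restriction on the names is essential. Suppose that $\dot T_1$ were allowed to be a name for $e\circ\dot g_{\beta_2}$. Then every condition deciding $\dot T_1(\nu_0)$ has $z_2$ in its domain. TWO's first move predicts ONE's second move on all boards, so TWO wins this play when $X$ is the set of plays with $O_2\ne T_1$, although ONE has an obvious winning strategy for that $X$ on a single board.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!20] (0,0) rectangle (5.25,2.6);
\draw[->] (0,0) -- (9.3,0) node[right] {$\beta$};
\draw[->] (0,0) -- (0,3) node[above] {$\nu$};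
\draw[dashed] (0,1.7) node[left] {$\nu_0$} -- (9,1.7);
\draw[dotted] (1.5,0) node[below] {$\beta_1$} -- (1.5,2.6);
\draw[dotted] (3.5,0) node[below] {$\beta_2$} -- (3.5,2.6);
\draw[dotted] (5.5,0) node[below] {$\beta_3$} -- (5.5,2.6);
\draw[dotted] (7.5,0) node[below] {$\beta_4$} -- (7.5,2.6);
\fill (1.5,1.7) circle (3pt) node[above right] {$u(1)$};
\fill (3.5,1.7) circle (3pt) node[above right] {$u(2)$};
\draw[fill=white] (5.5,1.7) circle (3pt);
\draw[fill=white] (7.5,1.7) circle (3pt);
\node at (2.5,0.7) {$\operatorname{dom}r$};
\end{tikzpicture}
\caption{Deciding TWO's second move on board $\nu_0$. ONE plays the columns $\beta_1<\beta_2<\cdots$. A trial sequence $u$ of two moves is written into the cells $(\beta_1,\nu_0)$ and $(\beta_2,\nu_0)$ and erased afterwards. The deciding condition $r$ lives in the shaded region left of column $\beta_3$, so the cells for ONE's later moves on this board (open circles) stay empty.}\label{fig:array}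
\end{figure}

For $u\in\mu^n$ let $\bar u=\{(z_k,u(k)):1\le k\le n\}$, a condition in $P_{\beta_{n+1}}$.

\begin{lemma}\label{lem:extract}
In $V'$, assume \eqref{eq:data}, let $p\in P$, and let $\nu_0<\lambda$ be a row that does not meet $\operatorname{dom}p$. There are $p^*\le p$ and $\tau:\mu^{<\omega}\setminus\{\emptyset\}\to\mu$ such that no $z_k$ is in $\operatorname{dom}p^*$ and $p^*\cup\bar u\Vdash\dot T_n(\nu_0)=\tau(u)$ for all $n\ge1$ and $u\in\mu^n$.
\end{lemma}

\begin{proof}
Enumerate $\mu^{<\omega}\setminus\{\emptyset\}$ as $\{u_i:i<\gamma\}$ with $\gamma<\lambda$. We build a decreasing sequence $(p^i)_{i\le\gamma}$ with $p^0=p$ such that no $z_k$ is in the domain of any $p^i$. At limit stages take unions, which have size $<\lambda$ by regularity. At step $i<\gamma$ let $u=u_i$ and $n=|u|$ (Figure~\ref{fig:array} shows $n=2$). Since the cells $z_k$ are distinct and empty in $p^i$, the set $(p^i\restriction\beta_{n+1})\cup\bar u$ is a condition in $P_{\beta_{n+1}}$. Choose $r\in P_{\beta_{n+1}}$ extending it and deciding $\dot T_n(\nu_0)$, call the value $\tau(u)$, and put $p^{i+1}=p^i\cup(r\setminus\bar u)$. This is a function,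 because a point of $\operatorname{dom}p^i\cap\operatorname{dom}r$ lies in $\beta_{n+1}\times\lambda$, where $r$ extends $p^i$. If $z_k\in\operatorname{dom}r$, then $\beta_k<\beta_{n+1}$, so $k\le n$ and the entry of $r$ in $z_k$ belongs to $\bar u$; hence no $z_k$ is in $\operatorname{dom}p^{i+1}$. Let $p^*=p^\gamma$. For $u=u_i$ and $r$ as above, $p^*\cup\bar u$ is a condition containing $p^{i+1}\cup\bar u\supseteq r$, so it forces $\dot T_n(\nu_0)=\tau(u)$ by (F5).
\end{proof}

\subsection*{ONE wins}
In $V'$, let $D$ be the set of $q\in P$ that force, for some $\nu_0<\lambda$,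
\begin{equation}\label{eq:win}
\bigl(e(\dot g_{\beta_1}(\nu_0)),\dot T_1(\nu_0),e(\dot g_{\beta_2}(\nu_0)),\dot T_2(\nu_0),\dots\bigr)\in X .
\end{equation}
We claim that $D$ is dense. Given $p$, take $\nu_0$, $p^*$ and $\tau$ as in Lemma~\ref{lem:extract}. By \eqref{eq:notwo}, $\tau$ is not winning in $V'$, so there is $x\in{}^{\mathbf N}\mu$ in $V'$ with $x*\tau[x]\in X$. Fill the empty cells with $x$: let $q=p^*\cup\{(z_k,x(k)):k\ge1\}$. This is a condition because $\lambda$ is uncountable, and $q\le p$. For each $n$, $q$ forces $e(\dot g_{\beta_n}(\nu_0))=e(x(n))=x(n)$, and $q\supseteq p^*\cup\bar u$ for $u=(x(1),\dots,x(n))$, so $q$ forces $\dot T_n(\nu_0)=\tau[x](n)$. Thus $q$ forces that the sequence in \eqref{eq:win} is $x*\tau[x]$, and $q\in D$.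

Since $D\in V'$ is dense, $H$ meets $D$, and ONE wins the given play on some board $\nu_0$. The play was arbitrary, so the strategy is winning. This proves Theorem~\ref{thm:A}.

\begin{remark}\label{rem:hyp}
The hypothesis $\lambda^{<\lambda}=\lambda$ gives the $\lambda^+$-c.c., which leaves unused columns after $X$ and after each move of TWO. The bound $|S|<\lambda$ makes the recursion for $\tau$ shorter than $\lambda$. Having $\lambda$ boards provides the empty row; by Corollary~\ref{cor:main}(3) fewer boards need not suffice. Uncountability of $\lambda$ is used wherever a whole play is handled at once: in placing $X$, $(\beta_n)_n$ and $(\dot T_n)_n$ in $V'$, and in forming $p^*$ and $q$. It cannot be dropped. The cardinal $\lambda=\aleph_0$ satisfies $\lambda^{<\lambda}=\lambda$, and $\mathrm{Fn}_{<\omega}(\omega_1\times\omega,\omega)$ is equivalent to the forcing of Theorem~\ref{thm:B}: in each column, $(n_0,\dots,n_k)\mapsto0^{n_0}1\cdots0^{n_k}1$ is a dense embedding of $\omega^{<\omega}$ into $2^{<\omega}$. So for $\lambda=\aleph_0$ the conclusion of Theorem~\ref{thm:A} fails already for $S=2$.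
\end{remark}

\section{A game undetermined on any number of boards}\label{sec:B}

In this section we prove Theorem~\ref{thm:B}. By Lemma~\ref{lem:basic}(c), applied to a surjection $S\to2$, it suffices to treat $S=2$. Let $C=\mathrm{Fn}_{<\omega}(\omega_1\times\mathbf N,2)$, let $C_\rho=\mathrm{Fn}_{<\omega}(\rho\times\mathbf N,2)$ for $\rho<\omega_1$, and let $c_\xi(m)=(\bigcup G)(\xi,m)$ be the $\xi$-th Cohen real. Cardinals are preserved, and every countable subset of $C$ is contained in some $C_\rho$.

\subsection*{The game}
TWO has to write down a countable ordinal, and ONE has to write down a Cohen real whose index is at least that ordinal. To code ordinals, fix a bijection $n\mapsto((n)_0,(n)_1)$ of $\mathbf N$ with $\mathbf N^2$ such that $(n)_0,(n)_1\le n$. The enumeration by diagonals will do: a pair $(i,j)$ with $i+j=d+1$ has position $n\ge\binom d2+1\ge d\ge\max(i,j)$. For $y\in{}^{\mathbf N}2$ let $E_y=\{((n)_0,(n)_1):y(n)=1\}$; every binary relation on $\mathbf N$ is $E_y$ for exactly one $y$. Let $\mathrm{WO}$ be the set of $y$ for which $E_y$ is a strict well-ordering of $\mathbf N$, and let $\|y\|<\omega_1$ be its order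 type. In $V[G]$ define $X\subseteq{}^{\mathbf N}2$ by
\[
x*y\in X\iff y\notin\mathrm{WO},\text{ or }x=c_\xi\text{ for some }\xi\text{ with }\|y\|\le\xi<\omega_1 .
\]
Let $\kappa$ be a nonzero cardinal.

\subsection*{TWO has no winning strategy}
A single-board strategy of TWO is a countable object and can produce only boundedly many ordinals.

\begin{lemma}\label{lem:bounded}
Let $\tau:2^{<\omega}\setminus\{\emptyset\}\to2$ satisfy $\tau[x]\in\mathrm{WO}$ for all $x\in{}^{\mathbf N}2$. Then there is $\beta<\omega_1$ with $\|\tau[x]\|\le\beta$ for all $x$.
\end{lemma}

The map $x\mapsto\tau[x]$ is continuous, so its range is an analytic subset of $\mathrm{WO}$ and the lemma is a case of $\Sigma^1_1$-boundedness \cite[31.2]{kechris}. Here is a direct argument.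

\begin{proof}
Let $x\restriction n$ denote the sequence of the first $n$ terms of $x$. On the countable set $W=2^{<\omega}\times\mathbf N$ let $(v,i)\triangleleft(u,j)$ mean that $v$ properly extends $u$ and that, for the $n$ with $((n)_0,(n)_1)=(i,j)$, we have $n\le|v|$ and $\tau(v\restriction n)=1$. An infinite descending chain $\cdots\triangleleft(u_2,i_2)\triangleleft(u_1,i_1)$ would give $x=\bigcup_ku_k$ with $(i_{k+1},i_k)\in E_{\tau[x]}$ for all $k$, which is impossible. So $\triangleleft$ is well-founded and has a rank function $\operatorname{rk}(w)=\sup\{\operatorname{rk}(w')+1:w'\triangleleft w\}$, with countable values since $W$ is countable. Let $\beta=\sup\{\operatorname{rk}(w)+1:w\in W\}<\omega_1$.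

Fix $x$ and let $|j|$ be the order type of the set of $E_{\tau[x]}$-predecessors of $j$. We show by induction on $|j|$ that $\operatorname{rk}(x\restriction l,j)\ge|j|$ for all $l\ge0$. If $(i,j)\in E_{\tau[x]}$, then $(x\restriction l',i)\triangleleft(x\restriction l,j)$ for all large $l'$, so $\operatorname{rk}(x\restriction l,j)>\operatorname{rk}(x\restriction l',i)\ge|i|$. Hence $\operatorname{rk}(x\restriction l,j)\ge\sup\{|i|+1:(i,j)\in E_{\tau[x]}\}=|j|$. It follows that $\|\tau[x]\|=\sup_j(|j|+1)\le\beta$.
\end{proof}

Suppose that TWO has a winning strategy in $\operatorname{GS}_2(X,\kappa)$. By Lemma~\ref{lem:basic}(a) TWO has a winning strategy $\tau$ in $\operatorname{GS}_2(X)$. Then $\tau[x]\in\mathrm{WO}$ for all $x$; let $\beta$ be as in Lemma~\ref{lem:bounded}, applied in $V[G]$. ONE plays $x=c_\beta$ and wins, a contradiction.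

\subsection*{ONE has no winning strategy}
A real that is computed from the columns below $\rho$ differs from all later Cohen reals. We use this in the following form.

\begin{lemma}\label{lem:cohen}
Let $\rho<\omega_1$ and let $(A_n,\varepsilon_n)_{n\ge1}\in V$, where $A_n\subseteq C_\rho$ is a maximal antichain of $C$ and $\varepsilon_n:A_n\to2$. In $V[G]$ let $x(n)=\varepsilon_n(r)$ for the unique $r\in A_n\cap G$. Then $x\ne c_\xi$ whenever $\rho\le\xi<\omega_1$.
\end{lemma}

\begin{proof}
Given $p\in C$, choose $n$ with $(\xi,n)\notin\operatorname{dom}p$ and $r\in A_n$ compatible with $p$. As $r\in C_\rho$ and $\xi\ge\rho$, the set $p\cup r\cup\{((\xi,n),1-\varepsilon_n(r))\}$ is a condition. So the set, in $V$, of conditions containing $r\cup\{((\xi,n),1-\varepsilon_n(r))\}$ for some $n$ and $r\in A_n$ is dense, and $G$ meets it.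
\end{proof}

\begin{example}\label{ex:oneboard}
Let $\kappa=1$, let $\sigma:2^{<\omega}\to2$ be a strategy of ONE in $V[G]$, and let $\dot\sigma$ be a name that $\mathbf 1$ forces to be such a function. In $V$ choose for each $t\in2^{<\omega}$ a maximal antichain $A_t$ of conditions deciding $\dot\sigma(t)$. These are countably many countable sets, so all of them lie in one $C_\rho$. TWO plays some $y\in V$ with $y\in\mathrm{WO}$ and $\|y\|\ge\rho$. Lemma~\ref{lem:cohen}, applied to the antichains $A_{y\restriction(n-1)}$ and the values they decide, shows $\sigma[y]\ne c_\xi$ for $\xi\ge\|y\|$. So TWO wins.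
\end{example}

For uncountable $\kappa$ the strategy need not be computed from countably many columns, not even on a single board $\alpha$, because ONE's move there is a function of TWO's earlier moves on all boards. Only countably many values $\sigma(T_1,\dots,T_{n-1})(\alpha)$ occur in one play, but they depend on the $T_n$, and these depend on the ordinals that TWO wants to code. The way out of this circle is to code the ordinal in installments. On each board TWO writes an ordered sum of $\omega$ well-orderings and fixes the $n$-th summand only in inning $n$, large enough to dominate the columns on which ONE's $n$-th move on that board depends. All of this is done in $V$, from a name for $\sigma$; TWO never looks at ONE's actual moves.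

Let $\sigma\in V[G]$ be a strategy of ONE on $\kappa$ boards and, by (F4), let $\dot\sigma$ be a name for it that $\mathbf 1$ forces to be a strategy of ONE on $\kappa$ boards. In $V$, define by recursion on $n\ge1$ functions $T_n:\kappa\to2$ together with $A_n^\alpha$, $\varepsilon_n^\alpha$, $\rho_n^\alpha$ and $<_n^\alpha$ for $\alpha<\kappa$. Suppose $T_1,\dots,T_{n-1}$ are defined, and let $\alpha<\kappa$.
\begin{itemize}
\item Choose a maximal antichain $A_n^\alpha$ of conditions deciding $\dot\sigma(T_1,\dots,T_{n-1})(\alpha)$, and let $\varepsilon_n^\alpha:A_n^\alpha\to2$ give the decided values. By the c.c.c.\ there is $\rho_n^\alpha<\omega_1$ with $A_n^\alpha\subseteq C_{\rho_n^\alpha}$. Choose a well-ordering $<_n^\alpha$ of $\mathbf N$ of type $\omega+\rho_n^\alpha$; the summand $\omega$ makes the type infinite.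
\item Let $i=(n)_0$ and $j=(n)_1$. Put $T_n(\alpha)=1$ if $(i)_0<(j)_0$, or if $(i)_0=(j)_0=k$ and $(i)_1<_k^\alpha(j)_1$; put $T_n(\alpha)=0$ otherwise. Here $k=(i)_0\le i\le n$, so $<_k^\alpha$ has already been chosen.
\end{itemize}

In $V[G]$ let TWO play $T_1,T_2,\dots$ against $\sigma$. Fix $\alpha<\kappa$, and let $x^\alpha$ and $y^\alpha$ be the sequences of moves of ONE and TWO on board $\alpha$. Under the bijection $i\mapsto((i)_0,(i)_1)$ the relation $E_{y^\alpha}$ becomes the ordering of $\mathbf N^2$ in which $(k,m)$ precedes $(k',m')$ if $k<k'$, or $k=k'$ and $m<_k^\alpha m'$. This is a well-ordering of type $\sum_k(\omega+\rho_k^\alpha)$, and the isomorphism with this ordinal, which lies in $V$, is also in $V[G]$. So $y^\alpha\in\mathrm{WO}$ and $\|y^\alpha\|\ge\rho:=\sup_k\rho_k^\alpha$. On the other hand $x^\alpha(n)=\sigma(T_1,\dots,T_{n-1})(\alpha)=\varepsilon_n^\alpha(r)$ for the unique $r\in A_n^\alpha\cap G$, the sequence $(A_n^\alpha,\varepsilon_n^\alpha)_n$ is in $V$, and $A_n^\alpha\subseteq C_\rho$. By Lemma~\ref{lem:cohen}, $x^\alpha\ne c_\xi$ for $\|y^\alpha\|\le\xi<\omega_1$. So TWO wins on board $\alpha$. This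 holds for every $\alpha<\kappa$, and $\sigma$ is not winning. Since $X$ does not depend on $\kappa$, Theorem~\ref{thm:B} is proved.

\section{Independence, and the size of the continuum}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
(1) If ZFC is consistent, so is ZFC+GCH. Let $V\models\mathrm{GCH}$ and apply Theorem~\ref{thm:A} with $\lambda=\aleph_1$; here $\aleph_1^{<\aleph_1}=\aleph_1^{\aleph_0}=\aleph_1$ by CH. No reals are added and cardinals are preserved, so $\mathfrak c=\aleph_1$ in $V[G]$, and the theorem with $S=\mathbf N$ and $\kappa=\aleph_1$ is $\operatorname{Det}(\mathbf N,\mathfrak c)$. The poset has size $\aleph_2^{\aleph_0}=\aleph_2$ and antichains of size $\le\aleph_1$, so by (F3), for $\theta\ge\aleph_1$, $V[G]$ satisfies $2^\theta\le((\aleph_2^{\aleph_1})^\theta)^V=(\aleph_2^\theta)^V=\theta^+$. Thus GCH holds in $V[G]$.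

For the other half add $\aleph_1$ Cohen reals to $V$. The poset has size $\aleph_1$ and the c.c.c., so $2^\theta\le((\aleph_1^{\aleph_0})^\theta)^V=\theta^+$ for all infinite $\theta$, and GCH holds in the extension. By Theorem~\ref{thm:B} with $S=\mathbf N$ and $\kappa=\mathfrak c$, $\operatorname{Det}(\mathbf N,\mathfrak c)$ fails there.

(2) The forcing of Theorem~\ref{thm:A} adds no reals, so we first raise the continuum to $\lambda$ and check that $\lambda^{<\lambda}=\lambda$ survives. In $V_0$, GCH and the regularity of $\lambda$ give $\lambda^{<\lambda}=\lambda$. Let $V_1$ be the extension of $V_0$ by $\mathrm{Fn}_{<\omega}(\lambda\times\mathbf N,2)$, a c.c.c.\ poset of size $\lambda$. Cardinals are preserved, and $\mathfrak c\ge\lambda$ in $V_1$. Let $\theta<\lambda$ be infinite. A function $f:\theta\to\lambda$ in $V_1$ is determined by the generic filter and a sequence in $V_0$ that assigns to each $\xi<\theta$ a maximal antichain deciding $\dot f(\xi)$, labeled with the decided values. Each antichain is countable, so in $V_0$ there are at most $(\lambda^{\aleph_0})^\theta=\lambda$ such sequences. Hence $\lambda^\theta=\lambda$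 in $V_1$. Therefore $\lambda^{<\lambda}=\lambda$ in $V_1$, and $\theta=\aleph_0$ gives $\mathfrak c=\lambda$. Now force over $V_1$ as in Theorem~\ref{thm:A}. By Lemma~\ref{lem:fn}(a) and (F1), cardinals are preserved and $\mathfrak c=\lambda=\lambda^{<\lambda}$ in the final model. Theorem~\ref{thm:A} with $S=\mathbf N$ and $\kappa=\lambda$ gives $\operatorname{Det}(\mathbf N,\mathfrak c)$.

(3) For $\kappa\ge\mathfrak c=\lambda$, $\operatorname{Det}(\mathbf N,\kappa)$ holds by Theorem~\ref{thm:A}. If $0<\kappa<\lambda$, then $2^\kappa\le\lambda^{<\lambda}=\mathfrak c$. Proposition~\ref{prop:few} gives an undetermined game $\operatorname{GS}_2(X',\kappa)$, and Lemma~\ref{lem:basic}(c), with a surjection $\mathbf N\to2$, transfers it to $\mathbf N$.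
\end{proof}

\section{All sets of moves, from an inaccessible cardinal}\label{sec:C}

In this section we prove Theorem~\ref{thm:C}. One application of Theorem~\ref{thm:A} takes care of the sets of size $<\lambda$. To reach all sets we force again and again with larger cardinals $\lambda_i$. What has been won at stage $i$ is kept if the later stages add no functions from $\lambda_i$ to the ordinals, for then they add no payoff sets, no moves and no plays of the games treated at stage $i$. The inaccessible cardinal $\theta$ is the length of the iteration; we show that it remains inaccessible and cut the universe off at rank $\theta$. An inaccessible cardinal is inaccessible in $L$, and $L\models\mathrm{GCH}$, so we assume that GCH holds in $V$ and that $\theta$ is inaccessible.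

\subsection*{The iteration}
By recursion on $i<\theta$ we define preorders $P_i$ of size $<\theta$, cardinals $\chi_i<\lambda_i<\theta$, $P_i$-names $\dot Q_i$ and sets $N_i$ of $P_i$-names with $|N_i|<\theta$. The conditions of $P_i$ are the functions $p\in\prod_{j<i}N_j$, and
\[
q\le p\iff q\restriction j\Vdash_{P_j}q(j)\supseteq p(j)\text{ for all }j<i .
\]
So supports are full below $\theta$. Since $\theta$ is inaccessible, $|P_i|<\theta$. Choose an infinite cardinal $\chi_i<\theta$ with $\chi_i\ge|P_i|$ and $\chi_i\ge\lambda_j^+$ for all $j<i$, and put $\lambda_i=\chi_i^+$. By (F2), forcing with $P_i$ keeps $\lambda_i$ regular and preserves $\lambda_i^+$. Let $\dot Q_i$ name $\mathrm{Fn}_{<\lambda_i}(\lambda_i^+\times\lambda_i,\lambda_i)$ as computed in the extension by $P_i$, and let $N_i$ be the set of nice $P_i$-names for subsets of $(\lambda_i^+\times\lambda_i)\times\lambda_i$ that $\mathbf 1$ forces to be in $\dot Q_i$. Then $|N_i|\le(2^{|P_i|})^{\lambda_i^+}<\theta$. Nothing is lost by admitting only these names: by (F3), every name that $\mathbf 1$ forces into $\dot Q_i$ is forced to equal a member of $N_i$, and by (F4) the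 same holds below any condition. A nice name that $\mathbf 1$ forces to be empty is $\emptyset$.

Let $P_\theta$ be the set of $p\in\prod_{j<\theta}N_j$ whose support $\{j:p(j)\ne\emptyset\}$ is bounded in $\theta$, with the same order. Let $G_\theta$ be $V$-generic for $P_\theta$ and $G_i=\{p\restriction i:p\in G_\theta\}$. As for any iteration, $G_i$ is $V$-generic for $P_i$, and $V[G_{i+1}]$ is a generic extension of $V[G_i]$ by $Q_i=\dot Q_i^{G_i}$.

\begin{lemma}\label{lem:stage}
In $V[G_{i+1}]$, $\lambda_i$ is a cardinal, $\lambda_i^{<\lambda_i}=\lambda_i$, and $\operatorname{GS}_S(X,\lambda_i)$ is determined whenever $0<|S|<\lambda_i$ and $X\subseteq{}^{\mathbf N}S$.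
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:A} and Lemma~\ref{lem:fn}(a) it suffices to show $\lambda_i^{<\lambda_i}=\lambda_i$ in $V[G_i]$. Let $\chi$ be the cardinality of $\chi_i$ in $V[G_i]$; there $\lambda_i=\chi^+$. In $V$ there are at most $(2^{\chi_i})^{\chi_i}=\lambda_i$ nice $P_i$-names for subsets of $\chi_i$, since $|P_i|\le\chi_i$ and GCH holds. So in $V[G_i]$ we have $2^\chi=\lambda_i$ and $\lambda_i^{<\lambda_i}=\lambda_i^\chi=2^{\chi\cdot\chi}=\lambda_i$.
\end{proof}

\subsection*{The tail adds no short sequences}
Fix $i<\theta$. The posets $Q_j$ with $j>i$ are $<\lambda_{i+1}$-closed, but $P_\theta$ is not, because of its first $i+1$ coordinates. So we look for an ordering that freezes these coordinates and is closed, and we handle the small poset $P_{i+1}$ by running through all its conditions. For $r\in P_{i+1}$ and $t\in P_\theta$ let $r^\frown t\in P_\theta$ agree with $r$ below $i+1$ and with $t$ on $[i+1,\theta)$. If $r\le t\restriction(i+1)$, then $r^\frown t\le t$. For $p,q\in P_\theta$ define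
\[
q\le^*p\iff q\restriction(i+1)=p\restriction(i+1)\text{ and }\mathbf 1\Vdash_{P_j}q(j)\supseteq p(j)\text{ for all }j>i .
\]
The relation $\le^*$ is transitive, and $q\le^*p$ implies $q\le p$ and $r^\frown q\le r^\frown p$ for all $r\in P_{i+1}$.

\begin{lemma}\label{lem:star}
\begin{enumerate}
\item[(a)] Every $\le^*$-decreasing sequence $(p^\eta)_{\eta<\delta}$ with $0<\delta<\lambda_{i+1}$ has a $\le^*$-lower bound.
\item[(b)] If $t\le p$ in $P_\theta$ and $r=t\restriction(i+1)$, then there is $p'\le^*p$ with $r^\frown p'\le t$.
\end{enumerate}
\end{lemma}

\begin{proof}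
(a) Let $j>i$. The trivial condition of $P_j$ forces that $(p^\eta(j))_{\eta<\delta}$ is an increasing chain of partial functions of size $<\lambda_j$, that $\lambda_j$ is regular, and that $\delta<\lambda_{i+1}\le\lambda_j$; so it forces the union into $\dot Q_j$. Let $q(j)\in N_j$ be a name for the union, and let $q\restriction(i+1)=p^0\restriction(i+1)$. The support of $q$ is contained in the union of the supports of the $p^\eta$, which is bounded because $\delta<\theta$ and $\theta$ is regular.

(b) Let $p'\restriction(i+1)=p\restriction(i+1)$. For $j>i$ let $p'(j)\in N_j$ be a name for the set that equals $t(j)$ if $t\restriction j\in\dot G_j$ and equals $p(j)$ otherwise. The support of $p'$ is contained in the union of the supports of $p$ and $t$. Since $t\restriction j\Vdash t(j)\supseteq p(j)$, in both cases $p'(j)$ contains $p(j)$; so $p'\le^*p$. Let $w=r^\frown p'$. We show $w\restriction j\Vdash w(j)\supseteq t(j)$ by induction on $j<\theta$. For $j\le i$ we have $w(j)=t(j)$. For $j>i$ the inductive hypothesis says $w\restriction j\le t\restriction j$, so $w\restriction j$ forces $t\restriction j\in\dot G_j$ and hence $w(j)=p'(j)=t(j)$.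
\end{proof}

\begin{lemma}\label{lem:tail}
Every function $f:\lambda_i\to\mathrm{Ord}$ in $V[G_\theta]$ lies in $V[G_{i+1}]$.
\end{lemma}

\begin{proof}
Let $p\Vdash\dot f:\lambda_i\to\mathrm{Ord}$ and $s=p\restriction(i+1)$. We find $q\le p$ such that $\dot f^{G_\theta}\in V[G_{i+1}]$ whenever $q\in G_\theta$; the lemma follows by density. Put $\chi=\chi_{i+1}$. Since $\lambda_i\le\chi$ and $|P_{i+1}|\le\chi$, we can list all pairs $(\xi,r)$ with $\xi<\lambda_i$ and $r\le s$ in $P_{i+1}$ as $(\xi_\eta,r_\eta)$, $\eta<\chi$. Build a $\le^*$-decreasing sequence $(p^\eta)_{\eta\le\chi}$ with $p^0=p$, using Lemma~\ref{lem:star}(a) at limits $\delta\le\chi<\lambda_{i+1}$. Given $p^\eta$, choose $t\le r_\eta{}^\frown p^\eta$ deciding $\dot f(\xi_\eta)$, and let $r'_\eta=t\restriction(i+1)\le r_\eta$. As $r_\eta\le s=p^\eta\restriction(i+1)$, we have $t\le p^\eta$, and Lemma~\ref{lem:star}(b) gives $p^{\eta+1}\le^*p^\eta$ with $r'_\eta{}^\frown p^{\eta+1}\le t$. Let $q=p^\chi$. Then $r'_\eta{}^\frown q\le r'_\eta{}^\frown p^{\eta+1}$ decides $\dot f(\xi_\eta)$. So for each $\xi<\lambda_i$ the set $D_\xi=\{r\le s:r^\frown q\text{ decides }\dot f(\xi)\}$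 is dense below $s$ in $P_{i+1}$.

Let $q\in G_\theta$. Then $s=q\restriction(i+1)\in G_{i+1}$, so $G_{i+1}$ meets every $D_\xi$. If $r\in G_{i+1}$, then $r^\frown q\in G_\theta$: write $r=w\restriction(i+1)$ with $w\in G_\theta$ and take $w'\in G_\theta$ below $w$ and $q$; comparing with $w$ on the coordinates $j\le i$ and with $q$ on the others gives $w'\le r^\frown q$. Hence $\dot f^{G_\theta}(\xi)=\zeta$ if and only if some $r\in G_{i+1}\cap D_\xi$ satisfies $r^\frown q\Vdash\dot f(\xi)=\zeta$. The right side defines $\dot f^{G_\theta}$ in $V[G_{i+1}]$ from $G_{i+1}$ and a set of triples $(r,\xi,\zeta)$ in $V$.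
\end{proof}

We use the lemma in this form: if $a,a'\in V[G_{i+1}]$ and $|a|\le\lambda_i$ there, then every function $a\to a'$ in $V[G_\theta]$ lies in $V[G_{i+1}]$. To see this for $a\ne\emptyset$, compose with a surjection $\lambda_i\to a$ and an injection of $a'$ into the ordinals, both taken from $V[G_{i+1}]$.

\subsection*{The model}
First, $\theta$ is inaccessible in $V[G_\theta]$. Let $\gamma<\theta$. The $\lambda_i$ are strictly increasing, so $\lambda_i>\gamma$ for some $i<\theta$. All functions $\gamma\to2$ and $\gamma\to\theta$ in $V[G_\theta]$ lie in $V[G_{i+1}]$. There $\theta$ is regular by (F2), and $2^{|\gamma|}<\theta$ by (F3), because $|P_{i+1}|<\theta$ and $\theta$ is a strong limit cardinal in $V$. So in $V[G_\theta]$ no function $\gamma\to\theta$ is cofinal and $\gamma$ has fewer than $\theta$ subsets. Also $\theta>\omega$. Hence $W:=(V_\theta)^{V[G_\theta]}$ is a model of ZFC.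

Let $S\in W$ be nonempty. Renaming the moves in $W$, we may assume that $S=\mu<\theta$ is a cardinal of $W$. Choose $i$ with $\lambda_i>\mu$. We compare $V[G_{i+1}]$ with $V[G_\theta]$.
\begin{itemize}
\item $\lambda_i$ is a cardinal in $V[G_\theta]$, hence in $W$, since a surjection $\gamma\to\lambda_i$ with $\gamma<\lambda_i$ would lie in $V[G_{i+1}]$, contrary to Lemma~\ref{lem:stage}.
\item The set ${}^{\mathbf N}\mu$ is the same in both models. In $V[G_{i+1}]$ it has size at most $\lambda_i^{<\lambda_i}=\lambda_i$, so it has the same subsets $X$ in both models.
\item The simultaneous moves $\lambda_i\to\mu$ are the same, and so are the infinite sequences of such moves, which are functions $\mathbf N\times\lambda_i\to\mu$.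
\end{itemize}
Let $X\subseteq{}^{\mathbf N}\mu$ be in $W$. Then $X\in V[G_{i+1}]$, where one of the players has a winning strategy in $\operatorname{GS}_\mu(X,\lambda_i)$ by Lemma~\ref{lem:stage}. The game has the same positions and the same plays in $V[G_\theta]$, so this strategy is a winning strategy in $V[G_\theta]$. The strategy and all plays have rank below $\theta$, so they belong to $W$, and the strategy is winning in $W$. Thus $W$ satisfies $\operatorname{Det}(S,\lambda_i)$, which proves Theorem~\ref{thm:C}.

\begin{thebibliography}{9}

\bibitem{games}
\emph{Games that involve set theory or topology},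
\texttt{http://\allowbreak www.math.ac.vn/\allowbreak publications/\allowbreak vjm/\allowbreak VJM\_23/\allowbreak No.\%202/\allowbreak M.\%20Scheepers.PDF}

\bibitem{kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{kunen}
Kunen, \emph{Set Theory}.

\end{thebibliography}
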